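\title{Hamiltonian cycles in hypercubes with balanced, well-separated faults}

\begin{abstract}
Color the vertices of the hypercube $Q_n$, $n\ge 3$, black and white according to its bipartition. Let $A$ be a set of black vertices and $B$ a set of white vertices with $|A|=|B|$, such that any two vertices of $A$, and any two vertices of $B$, are at distance at least $4$. We prove that $Q_n-(A\cup B)$ has a Hamiltonian cycle, as conjectured by Gregor and \v{S}krekovski. The proof views $Q_n$ as $Q_{n-2}\times Q_2$, joins the projections of $A$ and $B$ by disjoint paths in $Q_{n-2}$ (Menger's theorem and isoperimetric inequalities), thickens these paths to cycles, and merges the pieces of the resulting spanning subgraph along a Hamiltonian path of $Q_{n-3}$.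
\end{abstract}

\section{Introduction}\label{sec:intro}

The vertices of the hypercube $Q_n$ are the binary strings of length $n$, and two of them are adjacent if they differ in exactly one coordinate. The distance of two vertices is the number of coordinates in which they differ. A vertex is \emph{black} if it has an even number of ones and \emph{white} otherwise; every edge joins a black vertex to a white one. For $F\subseteq V(Q_n)$ let $d(F)$ be the minimum distance between two distinct vertices of $F$; the condition $d(F)\ge4$ holds vacuously if $|F|\le1$.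

Delete from $Q_n$ a set $A$ of black vertices and a set $B$ of white vertices, the \emph{faults}. When does the remaining graph have a Hamiltonian cycle? One obstruction is global: a cycle of a bipartite graph alternates between the colors, so $|A|=|B|$ is necessary. Another is local: no surviving vertex may lose almost all of its neighbors. Two vertices of $Q_n$ have a common neighbor exactly if they are at distance $2$, and all neighbors of a vertex have the same color. Since distances within a color class are even, the conditions $d(A)\ge4$ and $d(B)\ge4$ together say precisely that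
\begin{center}
\emph{every vertex of $Q_n$ has at most one faulty neighbor.}
\end{center}
Under this condition every surviving vertex keeps at least $n-1$ neighbors, so for $n\ge3$ the local obstruction is absent, and one may guess that balance is then all that is needed. This is the conjecture of Gregor and \v{S}krekovski, which we take from \cite{cuni}. We prove it.

\begin{theorem}\label{thm:main}
Let $n\ge3$, let $A$ be a set of black vertices and $B$ a set of white vertices of $Q_n$ with $|A|=|B|$, $d(A)\ge4$ and $d(B)\ge4$. Then $Q_n-(A\cup B)$ has a Hamiltonian cycle.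
\end{theorem}

The case $n=2$ is excluded because $Q_2$ minus two vertices contains no cycle. Nothing is assumed about distances between $A$ and $B$; a black fault may be adjacent to a white one.

\begin{remark}\label{rem:sharp}
The distance condition cannot be relaxed. The only weaker condition of the same kind is $d(A),d(B)\ge2$, which is vacuous, and with it the statement fails for every $n\ge3$: if $A$ consists of $n-1$ neighbors of a white vertex $v$ and $B$ of any $n-1$ white vertices other than $v$, then $v$ has degree $1$ in $Q_n-(A\cup B)$.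
\end{remark}

Two features make the problem harder than it may look. The fault sets can be exponentially large: choosing black vertices greedily, each choice forbids only $1+\binom n2$ black vertices, so $|A|\ge 2^{n-1}/(1+\binom n2)$ is possible. And the obvious induction, which splits $Q_n$ into two copies of $Q_{n-1}$, preserves the distance condition but not the balance: for odd $n$, $A=\{0\cdots0\}$ and $B=\{1\cdots1\}$, every coordinate separates the two faults. The imbalance created by a black fault must be transported to a white fault, which may be far away.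

The proof performs this transport explicitly. Section~\ref{sec:small} shows the idea in dimension $4$. In general we write $Q_n=Q_{n-2}\times Q_2$ (Section~\ref{sec:faults}) and match the black faults to the white faults by disjoint paths in $Q_{n-2}$ (Section~\ref{sec:link}; the numerical part is postponed to Section~\ref{sec:num}). Each path is thickened to a cycle, which yields a spanning subgraph consisting of cycles and single edges (Section~\ref{sec:tubes}). Its components are merged in one sweep along a Hamiltonian path of $Q_{n-3}$, where $Q_n=Q_{n-3}\times Q_3$. Sections~\ref{sec:cells} and~\ref{sec:dead} describe what can happen in one copy of $Q_3$ and in two adjacent copies, Section~\ref{sec:prop} shows that the sweep never gets stuck, and Section~\ref{sec:assembly} carries it out.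

Throughout, $A$ and $B$ are as in Theorem~\ref{thm:main}, $a=|A|=|B|$, $G=Q_n-(A\cup B)$, and $\log$ is the logarithm to base $2$.

\section{The method in dimensions 3 and 4}\label{sec:small}

Let $n=3$. Two vertices of $Q_3$ of the same color are at distance $2$, so $a\le1$. If $a=0$, take the cycle $000,001,011,010,110,111,101,100$. If $a=1$, the two faults are adjacent or antipodal, and up to an automorphism they are $000,001$ or $000,111$; the cycles $010,011,111,101,100,110$ and $001,011,010,110,100,101$ settle these cases.

From now on $n\ge4$ and $m=n-2$. Identify the square $Q_2$ formed by the coordinates $1,2$ with the $4$-cycle $\mathbb Z_4$ by $0,1,2,3\leftrightarrow00,01,11,10$; the parity of an element of $\mathbb Z_4$ is then the parity of the number of ones. A vertex of $Q_n$ is a pair $(x,s)$ with $x\in V(Q_m)$ and $s\in\mathbb Z_4$; we call $s$ its \emph{position}. The \emph{block} of $x$ is the $4$-cycle $\{x\}\times\mathbb Z_4$, and we often name a block by $x$. Positions $s$ and $s+2$ are \emph{antipodal}.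

Our tool for joining cycles is the following. Edges $xy$ and $x'y'$ of $G$ are \emph{parallel} if $xx'$ and $yy'$ are edges. If $C$ and $C'$ are disjoint cycles containing parallel edges $xy\in C$ and $x'y'\in C'$, then $C-xy+C'-x'y'+xx'+yy'$ is a cycle on $V(C)\cup V(C')$. If $C'$ is the single edge $x'y'$, then $C-xy+xx'+x'y'+y'y$ is a cycle on $V(C)\cup V(C')$, and it contains $x'y'$. Both operations are called \emph{merging along} $xy$ and $x'y'$.

\begin{example}\label{ex:four}
Let $n=4$, write $x_s$ for $(x,s)$, and let $A=\{00_0\}$, $B=\{11_1\}$. The block $00$ has lost a black vertex and the block $11$ a white one, so neither can be covered by a cycle of its own. Join them by the path $00,01,11$ in $Q_2$. The surviving vertices of the block $00$ form the path $00_1,00_2,00_3$. Extend both ends into the block $01$, arriving at the odd positions $1$ and $3$; use a perfect matching of that block to move to the even positions; and continue into the block $11$, arriving at the positions $0$ and $2$, which are the ends of the path $11_2,11_3,11_0$ of surviving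 vertices. With the matching $\{01_0 01_1,\,01_2 01_3\}$ this gives the cycle
\[
00_1,\,00_2,\,00_3,\,01_3,\,01_2,\,11_2,\,11_3,\,11_0,\,01_0,\,01_1 .
\]
The parities fit because the two faults have different colors, and the other matching of the block $01$ would serve equally well. The block $10$ is a $4$-cycle, and merging along $00_1 00_2$ and $10_1 10_2$ gives a Hamiltonian cycle of $G$; see Figure~\ref{fig:tube}.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \dx in {0,6} {
  \foreach \x in {0,1,2,3} {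
    \node at (\x+\dx,-1) {\small $\x$};
    \foreach \y in {0,1,2,3} \fill (\x+\dx,\y) circle (2pt);
  }
  \foreach \y/\t in {3/10,2/00,1/01,0/11} \node at (\dx-0.7,\y) {\small $\t$};
  \fill[white] (\dx,2) circle (4pt); \node at (\dx,2) {$\times$};
  \fill[white] (\dx+1,0) circle (4pt); \node at (\dx+1,0) {$\times$};
  \draw[very thick] (\dx+2,2)--(\dx+3,2)--(\dx+3,1)--(\dx+2,1)--(\dx+2,0)--(\dx+3,0)
     to[bend left=30] (\dx,0)--(\dx,1)--(\dx+1,1)--(\dx+1,2);
  \draw[very thick] (\dx+2,3)--(\dx+3,3) to[bend right=30] (\dx,3)--(\dx+1,3);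
}
\draw[very thick] (1,2)--(2,2) (1,3)--(2,3);
\draw[very thick] (7,2)--(7,3) (8,2)--(8,3);
\end{tikzpicture}
\caption{The cube $Q_4$ with two faults (crosses). Rows are the blocks, columns are the positions; the arcs are edges between the positions $3$ and $0$. Left: a cycle running along the path $00,01,11$ of blocks, and the $4$-cycle of the block $10$. Right: the Hamiltonian cycle obtained by merging them along two parallel edges.}
\label{fig:tube}
\end{figure}

In general two things need proof. The paths that join black faults to white faults must be disjoint, and there are exponentially many of them. And the merges compete: each one deletes edges and needs specific edges to be present, so they must be planned together. The freedom to choose the matching in each interior block is what makes a plan possible.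

\section{How the faults are distributed}\label{sec:faults}

Put $N=2^m$, so that $2^{n-1}=2N$.

\begin{lemma}\label{lem:size}
We have $a\le 2N/(m+2)$. If $m$ is odd, then $a\le 2N/(m+3)$. If $m=4$, then $a\le4$.
\end{lemma}

\begin{proof}
Each white vertex has at most one neighbor in $A$, so exactly $na$ white vertices have a neighbor in $A$, and $na\le2^{n-1}$.

Let $n$ be odd, let $U$ be the set of white vertices with no neighbor in $A$, so that $|U|=2^{n-1}-na$, and let $y\notin A$ be black. A neighbor of $y$ outside $U$ has exactly one neighbor $x\in A$, which is at distance $2$ from $y$; conversely each $x\in A$ at distance $2$ from $y$ has exactly two common neighbors with $y$. Hence $y$ has an even number of neighbors outside $U$, and since $n$ is odd it has a neighbor in $U$. Counting edges between $U$ and the black vertices outside $A$ gives $n(2^{n-1}-na)\ge2^{n-1}-a$, that is, $(n-1)2^{n-1}\ge(n^2-1)a$.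

For $n=6$ split $Q_6$ into two copies of $Q_5$; by the odd case each contains at most $\lfloor16/6\rfloor=2$ vertices of $A$.
\end{proof}

Two vertices of the same color in a block are at distance $2$, so a block contains at most one vertex of $A$ and at most one of $B$. Let $A',B'\subseteq V(Q_m)$ be the sets of blocks that meet $A$ and $B$, respectively; then $|A'|=|B'|=a$. Projection loses up to $2$ in distance, and the next lemma records what remains of the hypothesis.

\begin{lemma}\label{lem:F}
The set $A'$ is independent in $Q_m$, and every vertex of $Q_m$ has at most two neighbors in $A'$. The same holds for $B'$.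
\end{lemma}

\begin{proof}
Let $(x,s),(x',s')\in A$ be distinct. If $x,x'$ are adjacent, then $s,s'$ have different parity, because the two vertices have the same color; so $s,s'$ are adjacent in $\mathbb Z_4$ and the distance in $Q_n$ is $2$, which is excluded. If $x,x'$ are at distance $2$, then $s,s'$ must be antipodal. Three neighbors of a vertex are pairwise at distance $2$, and three positions cannot be pairwise antipodal.
\end{proof}

Later we fix a direction $\ell$ of $Q_m$, pair each block $x$ with its neighbor $x^\ell$ in direction $\ell$, and merge the components through these two blocks along parallel edges inside the $3$-cube that they form. One configuration does not allow this: if the $3$-cube contains two antipodal faults, what remains of it is an induced $6$-cycle, which contains no $4$-cycle. We therefore match such a pair of faults to each other from the start, and we choose $\ell$ so that there are few of them.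

For a direction $\ell$ of $Q_m$ let $w_\ell$ be the number of pairs in $A\times B$ that differ exactly in the coordinates $1,2,\ell$. An element of $A$ lies in at most one such pair over all $\ell$, because two partners would be elements of $B$ at distance $2$. Hence $\sum_\ell w_\ell\le a$, and we fix $\ell$ with
\[
w:=w_\ell\le a/m .
\]
Let $W_A\subseteq A'$ and $W_B=\{x^\ell:x\in W_A\}\subseteq B'$ be the sets of blocks of these $w$ pairs. If $x\in W_A$ were in $B'$, then $x,x^\ell$ would be adjacent elements of $B'$, contrary to Lemma~\ref{lem:F}. So $W_A\cap B'=\emptyset$, in the same way $W_B\cap A'=\emptyset$, and in particular $W_A\cap W_B=\emptyset$. Put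
\[
W=W_A\cup W_B,\qquad A^*=A'\setminus W_A,\qquad B^*=B'\setminus W_B .
\]
Then $|W|=2w$, $|A^*|=|B^*|=a-w$, and $A^*$ and $B^*$ are disjoint from $W$.

\section{Linking the black faults to the white faults}\label{sec:link}

For vertex sets $P,Q$ of a graph, a \emph{$P$--$Q$ path} is a path whose first vertex is in $P$ and whose last vertex is in $Q$; a vertex of $P\cap Q$ is a one-vertex $P$--$Q$ path. Menger's theorem states that the maximum number of pairwise disjoint $P$--$Q$ paths equals the minimum size of a vertex set that meets every $P$--$Q$ path.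

\begin{proposition}\label{prop:link}
The graph $Q_m-W$ contains $|A^*|$ pairwise disjoint $A^*$--$B^*$ paths.
\end{proposition}

Here is why one should expect this. If the paths do not exist, a small separator cuts off a set $S$ with $|S|\le N/2$. Lemma~\ref{lem:F} forces few edges to leave $S$, about $2|S|$, and the edge-isoperimetric inequality then makes $S$ a constant fraction of the cube. Such a set has a vertex boundary of order $N/\sqrt m$, while the separator has only about $2N/m$ vertices. The comparison has little room for moderate $m$, which is why the constants must be followed.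

\subsection*{Isoperimetric inequalities}
Let $V=V(Q_m)$. For disjoint $S,T\subseteq V$ let $e(S,T)$ be the number of edges between $S$ and $T$, and let $\partial S$ be the set of vertices outside $S$ that have a neighbor in $S$.

\begin{lemma}\label{lem:EI}
If $\emptyset\ne S\subseteq V$, then $e(S,V\setminus S)\ge|S|(m-\log|S|)$.
\end{lemma}

\begin{proof}
As $Q_m$ is $m$-regular, the claim says that $S$ spans at most $\frac12s\log s$ edges, where $s=|S|$. Use induction on $m$. Split $S$ along a coordinate into parts of sizes $s_0\le s_1$; then $S$ spans at most $\frac12s_0\log s_0+\frac12s_1\log s_1+s_0$ edges (with $0\log0=0$). The function $\phi(x)=-x\log x-(1-x)\log(1-x)$ is concave with $\phi(0)=0$ and $\phi(\frac12)=1$, so $\phi(x)\ge2x$ on $[0,\frac12]$, and $s\log s-s_0\log s_0-s_1\log s_1=s\,\phi(s_0/s)\ge2s_0$.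
\end{proof}

Let $b_r=\sum_{i\le r}\binom mi$ be the number of vertices with at most $r$ ones, with $b_{-1}=0$. Harper's vertex-isoperimetric theorem states: if $|S|=b_r+t$ with $r\ge0$ and $0\le t\le\binom m{r+1}$, then $|\partial S|\ge|\partial S'|$ for some set $S'$ that consists of all vertices with at most $r$ ones and a set $L$ of $t$ vertices with exactly $r+1$ ones. We use it in a linearized form. Let $J_m\colon[0,N]\to\mathbb R$ be the piecewise linear function through the points $\bigl(b_r,\binom m{r+1}\bigr)$, $r=-1,0,\dots,m$.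

\begin{lemma}\label{lem:VI}
The function $J_m$ is concave, and $|\partial S|\ge J_m(|S|)$ for every nonempty $S\subseteq V$.
\end{lemma}

\begin{proof}
The slope of $J_m$ on $[b_r,b_{r+1}]$ is $\binom m{r+2}/\binom m{r+1}-1=\frac{m-r-1}{r+2}-1$, which decreases in $r$. Let $S'$ and $L$ be as in Harper's theorem, and let $L^+$ be the set of neighbors of $L$ with $r+2$ ones. Then $|\partial S'|=\binom m{r+1}-t+|L^+|$, and counting the edges between $L$ and $L^+$ gives $(m-r-1)t\le(r+2)|L^+|$. Hence $|\partial S'|\ge\binom m{r+1}+t\bigl(\frac{m-r-1}{r+2}-1\bigr)=J_m(b_r+t)$.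
\end{proof}

Put $f_m(x)=x(m-2-\log x)$ for $x>0$, a concave function, and $\rho=\frac12(m+2)(w-2)$. The numerical content of Proposition~\ref{prop:link} is the following lemma, proved in Section~\ref{sec:num}.

\begin{lemma}\label{lem:num}
Let $m\ge2$, let $a\ge0$ be an integer satisfying the bounds of Lemma~\ref{lem:size}, and let $w$ be an integer with $0\le w\le a/m$ and $(m,w)\ne(2,1)$. Let $s,s^+$ be integers such that $1\le s\le N/2$, $s\le s^+\le s+w$ and $f_m(s^+)\le\rho$, and such that $s>N/32$ if $m\ge6$. Then $J_m(s)>a+w-1$.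
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:link}]
If $(m,w)=(2,1)$, then $a=2$ by $w\le a/m$ and Lemma~\ref{lem:size}, so $|A^*|=|B^*|=1$; the set $W$ spans an edge of the $4$-cycle $Q_2$, the graph $Q_2-W$ is an edge, and the path exists. Let $(m,w)\ne(2,1)$ and suppose that the paths do not exist.

\emph{The set $S$.} By Menger's theorem there is $Z\subseteq V\setminus W$ with $|Z|<|A^*|$ such that $Q_m-W-Z$ has no $A^*$--$B^*$ path. Let $S$ and $S_B$ be the sets of vertices reachable in $Q_m-W-Z$ from $A^*\setminus Z$ and from $B^*\setminus Z$. They are disjoint, and both are nonempty because $|Z|<|A^*|=|B^*|$; this is where the balance is used. The situation is symmetric in $A$ and $B$, so we may assume $|S|\le|S_B|$. Put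
\[
s=|S|\le N/2,\quad A_S=A^*\setminus Z=A'\cap S,\quad \alpha=|A_S|,\quad S_1=S\setminus A_S,\quad z=|Z\setminus A^*| .
\]
Then $\alpha-z=|A^*|-|Z|\ge1$. Since $\partial S\subseteq Z\cup W$,
\begin{equation}\label{eq:bdry}
|\partial S|\le(a-w-1)+2w=a+w-1 .
\end{equation}

\emph{Edges leaving $S$.} The complement of $S$ is reached through the three sets $(A^*\cap Z)\cup W_A$, $Z\setminus A^*$ and $W_B$. By Lemma~\ref{lem:F} no vertex of $A_S$ has a neighbor in $A'$, so
\begin{equation}\label{eq:alpha}
m\alpha=e(A_S,S_1)+e(A_S,Z\setminus A^*)+e(A_S,W_B),\qquad e(A_S,Z\setminus A^*)\le2z .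
\end{equation}
Each vertex of $S_1$ has at most two neighbors in $A'$, and $A'$ is the disjoint union of $A_S$ and $(A^*\cap Z)\cup W_A$. Therefore
\[
e\bigl(S,(A^*\cap Z)\cup W_A\bigr)\le2(s-\alpha)-e(A_S,S_1)\le2(s-\alpha)-m\alpha+2z+e(A_S,W_B).
\]
Adding $e(S,Z\setminus A^*)\le mz$ and $e(S,W_B)$, and using $\alpha-z\ge1$, we obtain
\begin{equation}\label{eq:main}
e(S,V\setminus S)\le2s-(m+2)+e(A_S,W_B)+e(S,W_B).
\end{equation}
If $w=0$, this and Lemma~\ref{lem:EI} already give $s>N/4$. In general the two terms with $W_B$ must be bounded, and we do this in two ways.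

\emph{First bound.} Every $b\in W_B$ has at most two neighbors in $A'$, one of which is $b^\ell\in W_A$, so $e(A_S,W_B)\le w$. A vertex $b\in W_B$ may have many neighbors in $S$, but then it pays to add it to $S$. Let $d_S(b)$ be the number of neighbors of $b$ in $S$, let $W^+=\{b\in W_B:d_S(b)>m/2\}$, $S^+=S\cup W^+$ and $s^+=|S^+|$, so $s\le s^+\le s+w$. As $W_B$ is independent, $e(S^+,V\setminus S^+)=e(S,V\setminus S)+\sum_{b\in W^+}(m-2d_S(b))$, and by \eqref{eq:main}
\begin{align*}
e(S^+,V\setminus S^+)&\le2s-(m+2)+w+\sum_{b\in W_B\setminus W^+}d_S(b)+\sum_{b\in W^+}\bigl(m-d_S(b)\bigr)\\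
&\le2s-(m+2)+w+\tfrac{wm}2=2s+\rho .
\end{align*}
With Lemma~\ref{lem:EI} and $s\le s^+$ this gives $f_m(s^+)\le\rho$.

\emph{Second bound.} The inequality $f_m(s^+)\le\rho$ also holds for very small $s^+$ when $\rho$ is large, so small sets must be excluded separately. Since $W_B\subseteq B'$, Lemma~\ref{lem:F} gives $e(A_S,W_B)\le2\alpha$ and $e(S,W_B)\le2s$, and \eqref{eq:main} yields $e(S,V\setminus S)<4s+2\alpha$. By \eqref{eq:alpha}, $m\alpha\le2(s-\alpha)+2z+2\alpha<2s+2\alpha$. For $m\ge6$ this gives $2\alpha<s$, hence $e(S,V\setminus S)<5s$, and Lemma~\ref{lem:EI} yields $\log s>m-5$, that is, $s>N/32$.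

Now Lemmas~\ref{lem:VI} and~\ref{lem:num} give $|\partial S|\ge J_m(s)>a+w-1$, contrary to \eqref{eq:bdry}.
\end{proof}

Among all systems of paths as in Proposition~\ref{prop:link} fix one with the minimum total number of vertices, and let $\mathcal P$ consist of its paths together with the $w$ two-vertex paths $(x,x^\ell)$, $x\in W_A$. The paths of $\mathcal P$ are pairwise disjoint, and each leads from $A'$ to $B'$. There are $|A'|=|B'|$ of them, so every vertex of $A'$ is the first vertex of one path and every vertex of $B'$ is the last vertex of one path. By disjointness, a vertex of $A'\cap B'$ forms a one-vertex path, and no interior vertex of a path lies in $A'\cup B'$. By minimality no path has a chord: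
\begin{equation}\label{eq:induced}
\text{two vertices of a path of $\mathcal P$ that are adjacent in $Q_m$ are consecutive on it.}
\end{equation}

\section{A spanning subgraph of cycles and edges}\label{sec:tubes}

We thicken the paths of $\mathcal P$ as in Example~\ref{ex:four}. Let $u_0,\dots,u_r$ be a path of $\mathcal P$ with $r\ge1$. Its blocks contain exactly two faults, $(u_0,s_0)\in A$ and $(u_r,s_r)\in B$. A \emph{tube} along the path consists of the following edges: in the block $u_0$ the path through the positions $s_0+1,s_0+2,s_0+3$; in the block $u_r$ the path through $s_r+1,s_r+2,s_r+3$; in each interior block one of the two perfect matchings of its $4$-cycle; and for $0\le i<r$ the two edges between the blocks $u_i$ and $u_{i+1}$ at the positions congruent to $s_0+1+i$ modulo $2$.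

\begin{lemma}\label{lem:tube}
For every choice of the matchings, made independently in the interior blocks, the tube is a single cycle through all nonfaulty vertices of the blocks $u_0,\dots,u_r$.
\end{lemma}

\begin{proof}
By induction on $i<r$, the edges of the tube among the blocks $u_0,\dots,u_i$ form a path through all their nonfaulty vertices whose ends are the two vertices of the block $u_i$ at positions of parity $s_0+1+i$. This holds for $i=0$. For $0<i<r$ the two ends are extended to the positions of parity $s_0+i$ in $u_i$, and either matching joins these to the two positions of the other parity. Finally the ends arrive in $u_r$ at the positions of parity $s_0+r$. The vertices $u_0$ and $u_r$ of $Q_m$ differ in parity by $r$, and the two faults have different colors, so $s_r\equiv s_0+r+1\pmod2$. Hence the positions of arrival are $s_r+1$ and $s_r+3$, and the path in $u_r$ closes the cycle.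
\end{proof}

If $x$ is a one-vertex path of $\mathcal P$, its block contains two faults of different colors, which are adjacent, and the other two vertices span an edge. If $x$ lies on no path, its block is a fault-free $4$-cycle. The tubes, these single edges and these $4$-cycles are the \emph{components}. Their vertex sets partition $V(G)$ and do not depend on the matchings, which we leave open until Section~\ref{sec:assembly}. Two blocks lie in the same component exactly if they lie on the same path. Every block is of one of three kinds: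
\begin{itemize}
\item[E:] an end of a tube; it has one fault, at some position $q$, and its component contains the path through $q+1,q+2,q+3$;
\item[N:] no fault; it is an interior block of a tube, with a matching to be chosen, or a $4$-cycle, which contains both matchings;
\item[D:] two adjacent faults; its component is a single edge.
\end{itemize}

\section{Cells and their modes}\label{sec:cells}

Write $V(Q_m)=V(Q_{n-3})\times\{0,1\}$, where the second factor is the coordinate $\ell$. A \emph{cell} is the union of two blocks $x,x^\ell$; cells correspond to the vertices of $Q_{n-3}$, and each cell is a copy of $\{0,1\}\times\mathbb Z_4\cong Q_3$. A vertex of a cell has a \emph{place} $(\lambda,k)$ with \emph{level} $\lambda\in\{0,1\}$ and position $k$; vertices with the same place in adjacent cells are adjacent. Put $\bar\lambda=1-\lambda$. The twelve edges of $\{0,1\}\times\mathbb Z_4$ are the \emph{vertical} edges and the \emph{horizontal} edges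
\[
v_k=\{(0,k),(1,k)\},\qquad h^\lambda_k=\{(\lambda,k),(\lambda,k+1)\}\qquad(k\in\mathbb Z_4,\ \lambda\in\{0,1\}).
\]
Let $H^\lambda=\{h^\lambda_0,h^\lambda_1,h^\lambda_2,h^\lambda_3\}$, and let $\mathcal M^\lambda_i=\{h^\lambda_i,h^\lambda_{i+2}\}$, $i\in\{0,1\}$, be the two matchings of level $\lambda$. The copy of an edge $\varepsilon$ in the cell $X$ is $X\times\varepsilon$. If $X,X'$ are adjacent, then $X\times\varepsilon$ and $X'\times\varepsilon$ are parallel whenever both avoid the faults.

The plan is to visit the cells in the order of a Hamiltonian path of $Q_{n-3}$ and to maintain one growing cycle that covers all components seen so far. Inside the current cell $X$, two different components are merged along two horizontal edges $h^0_k,h^1_k$. If nothing in $X$ belongs to the growing cycle yet, we attach it from the previous cell along the two copies of some edge $\varepsilon$, which destroys $X\times\varepsilon$; and the next cell may have to be attached in the same way, along another edge $\varepsilon'$ of $X$. So we must know which pairs of edges of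 $X$ can be present simultaneously. This is what the modes below record. First we translate the hypothesis into the language of cells.

\begin{lemma}\label{lem:G}
A cell contains at most one fault of each color. Moreover:
\begin{itemize}
\item[(G1)] Faults of the same color in adjacent cells have antipodal places $(\lambda,q)$ and $(\bar\lambda,q+2)$.
\item[(G2)] If adjacent cells contain faults of different colors and one is at $(\lambda,q)$, then the other is at $(\lambda,q)$, $(\lambda,q+2)$, $(\bar\lambda,q+1)$ or $(\bar\lambda,q+3)$.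
\item[(G3)] Two neighbors of a cell $X$ do not contain faults of the same color at the same place. If $X$ contains a fault of some color, at most one neighbor of $X$ contains a fault of that color.
\item[(G4)] Two faults in one cell are adjacent or antipodal, and they are antipodal exactly if their blocks are $x\in W_A$ and $x^\ell\in W_B$.
\end{itemize}
\end{lemma}

\begin{proof}
Vertices of the same color in $Q_3$ are at distance $2$. For vertices in adjacent cells the distance in $Q_n$ is one more than the distance of the places in $Q_3$; it is at least $4$ in (G1), so the places are at distance $3$, and it is odd in (G2), so the places are at distance $0$ or $2$. In (G3) the two faults would be at distance $2$; the second statement follows because (G1) determines the place. In (G4) the distance is odd, and distance $3$ means that the faults differ exactly in the coordinates $1,2,\ell$.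
\end{proof}

A cell is \emph{split} if its two blocks lie in different components and \emph{linked} otherwise. In a linked cell the two blocks are consecutive on a path by \eqref{eq:induced}, so the tube uses two vertical edges of the cell; this is the purpose of the minimality. We list the possibilities. A D-block has faults of both colors, so its companion is an N-block and the cell is split (type DN). Two N-blocks give the split type NN or the linked type LNN, and an E-block with an N-block gives EN or LEN. Two E-blocks carry faults of different colors on different levels. By (G4) these are either antipodal, in which case the blocks form a two-vertex path of $\mathcal P$ and the cell is linked (type LA), or adjacent, hence at the same position, which gives EE or LEE. Thus every cell has exactly one of the eight types of Table~\ref{tab:modes}.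

In a split cell the \emph{hinge at $k$} is the merge along $h^0_k$ and $h^1_k$. It adds $v_k$ and $v_{k+1}$ and deletes $h^0_k$ and $h^1_k$, except that the edge of a D-block stays. The \emph{modes} of a cell are the edge sets listed in Table~\ref{tab:modes}; each mode of a split type comes with a hinge. Figure~\ref{fig:EN} shows the two modes of $\mathrm{EN}(0,0)$.

\begin{table}[ht]
\centering
\small
\begin{tabular}{llll}
\hline
type & faults & modes & hinge\\
\hline
$\mathrm{NN}$ & none & $M_k=\{v_{k+2},v_{k+3},h^0_k,h^1_k\}$, $k\in\mathbb Z_4$ & $k+2$\\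
$\mathrm{EN}(\lambda,q)$ & $(\lambda,q)$ & $\{v_{q+1},v_{q+2},h^\lambda_{q+2},h^{\bar\lambda}_{q+3}\}$ & $q+1$\\
 & & $\{v_{q+2},v_{q+3},h^\lambda_{q+1},h^{\bar\lambda}_{q}\}$ & $q+2$\\
$\mathrm{EE}(q)$ & $(0,q),(1,q)$ & $\{v_{q+1},v_{q+2},h^0_{q+2},h^1_{q+2}\}$ & $q+1$\\
 & & $\{v_{q+2},v_{q+3},h^0_{q+1},h^1_{q+1}\}$ & $q+2$\\
$\mathrm{DN}(\lambda,k)$ & $(\lambda,k+2),(\lambda,k+3)$ & $\{v_k,v_{k+1},h^\lambda_k,h^{\bar\lambda}_{k+2}\}$ & $k$\\
\hline
$\mathrm{LNN}(\pi)$ & none & $\{v_\pi,v_{\pi+2}\}\cup\mathcal M^0_i\cup\mathcal M^1_j$, $i,j\in\{0,1\}$ & \\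
$\mathrm{LEN}(\lambda,q)$ & $(\lambda,q)$ & $\{v_{q+1},v_{q+3},h^\lambda_{q+1},h^\lambda_{q+2}\}\cup\mathcal M^{\bar\lambda}_i$, $i\in\{0,1\}$ & \\
$\mathrm{LEE}(q)$ & $(0,q),(1,q)$ & $\{v_{q+1},v_{q+3},h^0_{q+1},h^1_{q+1},h^0_{q+2},h^1_{q+2}\}$ & \\
$\mathrm{LA}(\lambda,q)$ & $(\lambda,q),(\bar\lambda,q+2)$ & $\{v_{q+1},v_{q+3},h^\lambda_{q+1},h^\lambda_{q+2},h^{\bar\lambda}_{q},h^{\bar\lambda}_{q+3}\}$ & \\
\hline
\end{tabular}
\caption{The four split and the four linked types of cells, with the places of their faults and their modes. In $\mathrm{LNN}(\pi)$ the tube uses the vertical edges $v_\pi,v_{\pi+2}$.}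
\label{tab:modes}
\end{table}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]
\foreach \dx in {0,5.5} {
  \foreach \x in {0,1,2,3} {
    \fill (\x+\dx,0) circle (2pt); \fill (\x+\dx,1) circle (2pt);
    \node at (\x+\dx,-0.4) {\small $\x$};
  }
  \fill[white] (\dx,0) circle (4pt); \node at (\dx,0) {$\times$};
  \node at (\dx-0.7,0) {\small $\lambda=0$}; \node at (\dx-0.7,1) {\small $\lambda=1$};
}
\draw[very thick] (1,0)--(1,1) (2,1)--(2,0)--(3,0) (3,1) to[bend right=30] (0,1);
\draw[dashed] (1,0)--(2,0) (1,1)--(2,1);
\draw[very thick] (6.5,0)--(7.5,0)--(7.5,1) (8.5,0)--(8.5,1) (5.5,1)--(6.5,1);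
\draw[dashed] (7.5,0)--(8.5,0) (7.5,1)--(8.5,1);
\end{tikzpicture}
\caption{A split cell with one fault, at level $0$ and position $0$. Dashed: the two edges deleted by the hinge. Bold: the four edges of the mode, present after the hinge. Left: the hinge at $1$ and the mode $\{v_1,v_2,h^0_2,h^1_3\}$. Right: the hinge at $2$ and the mode $\{v_2,v_3,h^0_1,h^1_0\}$.}
\label{fig:EN}
\end{figure}

Let $\Lambda(X)$ be the set of horizontal edges of $X$ that contain no fault.

\begin{lemma}\label{lem:realize}
Let $X$ be a cell.
\begin{itemize}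
\item[(a)] Let $M$ be a mode of $X$. The matchings of the interior tube blocks of $X$ can be chosen as follows. If $X$ is linked, all edges of $M$ are edges of the tube. If $X$ is split and $k$ is the hinge of $M$, then $h^0_k$, $h^1_k$ and the horizontal edges of $M$ are edges of the components, and all edges of $M$ are present after the hinge.
\item[(b)] Let $\varepsilon\in\Lambda(X)$. The matchings can be chosen so that $\varepsilon$ is an edge of a component.
\end{itemize}
\end{lemma}

\begin{proof}
For a linked cell the modes list the edges of the tube inside the cell, for each choice of the matchings. For a split cell compare Table~\ref{tab:modes} level by level. In an N-block the mode contains $h_{k+2}$, which lies in the same matching as $h_k$. In an E-block with fault at $q$ the hinge deletes one of $h_{q+1},h_{q+2}$ and the mode contains the other. In a D-block the mode contains the single edge $h_k$. The vertical edges of the mode are $v_k,v_{k+1}$. Part (b) holds because E- and D-blocks use all their fault-free horizontal edges and every horizontal edge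 lies in a matching.
\end{proof}

The \emph{gates} of $X$ are the elements of $\Gamma(X)$, the union of the modes of $X$. The \emph{partners} of a gate $\varepsilon$ are the elements of
\[
\Gamma(X;\varepsilon)=\{\varepsilon'\ne\varepsilon:\ \varepsilon\text{ and }\varepsilon'\text{ lie in a common mode of }X\}.
\]
If $X$ is entered through $\varepsilon$, it can be left through any partner of $\varepsilon$. All twelve edges are gates of NN, the types DN, LEE, LA have a single mode, and
\begin{align*}
\Gamma(\mathrm{EN}(\lambda,q))&=\{v_{q+1},v_{q+2},v_{q+3},h^\lambda_{q+1},h^\lambda_{q+2},h^{\bar\lambda}_q,h^{\bar\lambda}_{q+3}\},\\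
\Gamma(\mathrm{EE}(q))&=\{v_{q+1},v_{q+2},v_{q+3},h^0_{q+1},h^1_{q+1},h^0_{q+2},h^1_{q+2}\},\\
\Gamma(\mathrm{LEN}(\lambda,q))&=\{v_{q+1},v_{q+3},h^\lambda_{q+1},h^\lambda_{q+2}\}\cup H^{\bar\lambda},\\
\Gamma(\mathrm{LNN}(\pi))&=\{v_\pi,v_{\pi+2}\}\cup H^0\cup H^1 .
\end{align*}
The following facts are read off from Table~\ref{tab:modes}.
\begin{itemize}
\item[(P1)] Every mode has at least four elements and contains horizontal edges of both levels.
\item[(P2)] If $X=\mathrm{NN}$, then $\Gamma(X;h^\mu_k)=\{h^{\bar\mu}_k,v_{k+2},v_{k+3}\}$ and, since $v_k$ lies in $M_{k+1}$ and $M_{k+2}$, $\Gamma(X;v_k)=\{v_{k-1},v_{k+1},h^0_{k+1},h^1_{k+1},h^0_{k+2},h^1_{k+2}\}$.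
\item[(P3)] If $X=\mathrm{LNN}$, then every $\Gamma(X;\varepsilon)$ contains $H^0$ or $H^1$.
\item[(P4)] If $X=\mathrm{LEN}(\lambda,q)$, then $\Gamma(X;\varepsilon)\supseteq\{v_{q+1},v_{q+3},h^\lambda_{q+1},h^\lambda_{q+2}\}$ for $\varepsilon\in H^{\bar\lambda}$, and $\Gamma(X;\varepsilon)\supseteq H^{\bar\lambda}$ for the other four gates.
\item[(P5)] If $X=\mathrm{NN}$ and $\varepsilon\ne v_2$, then $\Gamma(X;\varepsilon)$ meets $D=\{v_2,h^0_1,h^1_1,h^0_2,h^1_2\}$. Indeed, by (P2) it contains $v_2$ for $\varepsilon\in\{v_1,v_3,h^\mu_0,h^\mu_3\}$, it contains $h^0_2$ for $\varepsilon=v_0$, and it contains $h^{\bar\mu}_k$ for $\varepsilon=h^\mu_k$ with $k\in\{1,2\}$.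
\item[(P6)] A neighbor of a cell of type $\mathrm{EE}(q)$ or $\mathrm{LEE}(q)$ is $\mathrm{NN}$, $\mathrm{LNN}$, $\mathrm{EN}(\mu,q+2)$, $\mathrm{LEN}(\mu,q+2)$, $\mathrm{EE}(q+2)$ or $\mathrm{LEE}(q+2)$. Indeed, the cell has faults of both colors, so by (G1) each fault of the neighbor is at position $q+2$.
\end{itemize}

Exchanging the levels, rotating $\mathbb Z_4$ or reflecting $\mathbb Z_4$, simultaneously in all cells, preserves Lemma~\ref{lem:G} and Table~\ref{tab:modes}. We use these symmetries to normalize parameters to $0$. The reflection $k\mapsto-k$ fixes $v_0,v_2$ and exchanges $v_1\leftrightarrow v_3$, $h^\mu_0\leftrightarrow h^\mu_3$, $h^\mu_1\leftrightarrow h^\mu_2$.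

\section{Two adjacent cells: dead gates}\label{sec:dead}

Let $X,X'$ be adjacent cells. A gate $\varepsilon$ of $X$ is \emph{dead for $X'$} if $\Gamma(X;\varepsilon)\cap\Gamma(X')=\emptyset$: after entering $X$ through $\varepsilon$ we cannot pass on to $X'$. Equivalently, $M\cap\Gamma(X')\subseteq\{\varepsilon\}$ for every mode $M$ of $X$ that contains $\varepsilon$. In particular no gate is dead if every mode of $X$ contains at least two gates of $X'$.

Dead gates exist. The cells $X=\mathrm{EN}(0,0)$ and $X'=\mathrm{EN}(0,2)$ have only the gates $v_1,v_3$ in common, and these lie in different modes of $X$. If we enter $X$ through $v_1$, we are in the left mode of Figure~\ref{fig:EN}, and none of the remaining edges $v_2,h^0_2,h^1_3$ is a gate of $X'$.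

The type EN needs the most care. Let $P=\{v_1,v_2,h^0_2,h^1_3\}$ and $P'=\{v_2,v_3,h^0_1,h^1_0\}$ be the modes of $\mathrm{EN}(0,0)$, and let
\[
E_0=P\cup P'=\{v_1,v_2,v_3,h^0_1,h^0_2,h^1_0,h^1_3\},
\]
which has two horizontal edges on each level. Let $Y$ be a faulty neighbor of a cell whose only fault is at $(0,0)$. By (G1) and (G2), a fault of $Y$ is at $(1,2)$ if it has the same color, and at $(0,0)$, $(0,2)$, $(1,1)$ or $(1,3)$ if it has the other color. If $Y$ has two faults, one is at $(1,2)$, and the other is at $(0,0)$ (type LA), at $(0,2)$ (types EE, LEE), or at $(1,1)$ or $(1,3)$ (type DN). Table~\ref{tab:EN} lists all these $Y$; it is obtained by substituting the parameters into Table~\ref{tab:modes}.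

\begin{table}[ht]
\centering
\small
\begin{tabular}{llll}
\hline
$Y$ & modes of $Y$ & $\Gamma(Y)\cap P$ & $\Gamma(Y)\cap P'$\\
\hline
$\mathrm{EN}(0,0)$ & $v_1\,v_2\,h^0_2\,h^1_3$;\quad $v_2\,v_3\,h^0_1\,h^1_0$ & $v_1\,v_2\,h^0_2\,h^1_3$ & $v_2\,v_3\,h^0_1\,h^1_0$\\
$\mathrm{EN}(1,2)$ & $v_3\,h^0_1\,h^1_0\,[v_0]$;\quad $v_1\,h^0_2\,h^1_3\,[v_0]$ & $v_1\,h^0_2\,h^1_3$ & $v_3\,h^0_1\,h^1_0$\\
$\mathrm{EN}(0,2)$ & $v_3\,[v_0\,h^0_0\,h^1_1]$;\quad $v_1\,[v_0\,h^0_3\,h^1_2]$ & $v_1$ & $v_3$\\
$\mathrm{EN}(1,1)$ & $v_2\,v_3\,h^1_3\,[h^0_0]$;\quad $v_3\,h^0_1\,[v_0\,h^1_2]$ & $v_2\,h^1_3$ & $v_2\,v_3\,h^0_1$\\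
$\mathrm{EN}(1,3)$ & $v_1\,h^0_2\,[v_0\,h^1_1]$;\quad $v_1\,v_2\,h^1_0\,[h^0_3]$ & $v_1\,v_2\,h^0_2$ & $v_2\,h^1_0$\\
$\mathrm{LEN}(0,0)$ & $v_1\,v_3\,h^0_1\,h^0_2$ and $\mathcal M^1_i$ & $v_1\,h^0_2\,h^1_3$ & $v_3\,h^0_1\,h^1_0$\\
$\mathrm{LEN}(1,2)$ & $v_1\,v_3\,h^1_0\,h^1_3$ and $\mathcal M^0_i$ & $v_1\,h^0_2\,h^1_3$ & $v_3\,h^0_1\,h^1_0$\\
$\mathrm{LEN}(0,2)$ & $v_1\,v_3\,[h^0_0\,h^0_3]$ and $\mathcal M^1_i$ & $v_1\,h^1_3$ & $v_3\,h^1_0$\\
$\mathrm{LEN}(1,1)$ & $v_2\,h^1_3\,[v_0\,h^1_2]$ and $\mathcal M^0_i$ & $v_2\,h^0_2\,h^1_3$ & $v_2\,h^0_1$\\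
$\mathrm{LEN}(1,3)$ & $v_2\,h^1_0\,[v_0\,h^1_1]$ and $\mathcal M^0_i$ & $v_2\,h^0_2$ & $v_2\,h^0_1\,h^1_0$\\
$\mathrm{EE}(2)$ & $v_3\,h^1_0\,[v_0\,h^0_0]$;\quad $v_1\,h^1_3\,[v_0\,h^0_3]$ & $v_1\,h^1_3$ & $v_3\,h^1_0$\\
$\mathrm{LEE}(2)$ & $v_1\,v_3\,h^1_0\,h^1_3\,[h^0_0\,h^0_3]$ & $v_1\,h^1_3$ & $v_3\,h^1_0$\\
$\mathrm{LA}(0,0)$ & $v_1\,v_3\,h^0_1\,h^0_2\,h^1_0\,h^1_3$ & $v_1\,h^0_2\,h^1_3$ & $v_3\,h^0_1\,h^1_0$\\
$\mathrm{DN}(1,3)$ & $v_3\,h^0_1\,h^1_3\,[v_0]$ & $h^1_3$ & $v_3\,h^0_1$\\
$\mathrm{DN}(1,0)$ & $v_1\,h^0_2\,h^1_0\,[v_0]$ & $v_1\,h^0_2$ & $h^1_0$\\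
\hline
\end{tabular}
\caption{The faulty neighbors $Y$ of a cell whose only fault is at $(0,0)$. Edges outside $E_0=P\cup P'$ are in brackets. The union of the last two columns is $\Gamma(Y)\cap E_0$.}
\label{tab:EN}
\end{table}

\begin{lemma}\label{lem:dead}
Let $X,X'$ be adjacent cells and $\varepsilon\in\Gamma(X)$. Then $\varepsilon$ is dead for $X'$ exactly in the following cases.
\begin{itemize}
\item[(T1)] $X=\mathrm{EN}(\lambda,q)$, $X'=\mathrm{EN}(\lambda,q+2)$, $\varepsilon\in\{v_{q+1},v_{q+3}\}$.
\item[(T2)] $X=\mathrm{EN}(\lambda,q)$, $X'=\mathrm{DN}(\bar\lambda,k)$ with $k\in\{q,q+3\}$, $\varepsilon=h^{\bar\lambda}_k$.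
\item[(T3)] $X=\mathrm{NN}$, $X'=\mathrm{DN}(\lambda,k)$, $\varepsilon=h^\lambda_k$.
\item[(T4)] $X=\mathrm{EE}(q)$, $X'\in\{\mathrm{EE}(q+2),\mathrm{LEE}(q+2)\}$, $\varepsilon\in\{v_{q+1},v_{q+3}\}$.
\end{itemize}
In particular $\Gamma(X)\cap\Gamma(X')\ne\emptyset$.
\end{lemma}

\begin{proof}
If $X'$ is NN or LNN, all horizontal edges are gates of $X'$, and by (P1) every mode of $X$ contains two of them. So let $X'$ be faulty. We go through the types of $X$.

\emph{$X=\mathrm{EN}(0,0)$.} In Table~\ref{tab:EN} both of the last two columns have at least two entries except in three rows. For $\mathrm{EN}(0,2)$ the entries are $v_1$ and $v_3$; each lies in one mode only and is dead, while every other gate is a partner of one of them. This is (T1). For $\mathrm{DN}(1,3)$ the gate $h^1_3$, which lies only in $P$, is dead, the other gates in $P$ are partners of it, and $P'$ contains two gates of $X'$. For $\mathrm{DN}(1,0)$ the same holds with $h^1_0$ and with $P,P'$ exchanged. This is (T2).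

\emph{$X=\mathrm{EE}(0)$,} with modes $\{v_1,v_2,h^0_2,h^1_2\}$ and $\{v_2,v_3,h^0_1,h^1_1\}$. We use (P6). Both $\mathrm{EN}(\mu,2)$ and $\mathrm{LEN}(\mu,2)$ have the gates $v_1,v_3,h^{\bar\mu}_1,h^{\bar\mu}_2$, two in each mode of $X$. The gates of $\mathrm{EE}(2)$ and $\mathrm{LEE}(2)$ are $v_1,v_3$, the edges $h^\mu_0,h^\mu_3$, and $v_0$ for $\mathrm{EE}(2)$. They meet the modes of $X$ in $\{v_1\}$ and $\{v_3\}$, so exactly $v_1,v_3$ are dead. This is (T4).

\emph{$X=\mathrm{LEE}(0)$.} All faulty cells in (P6) have the gates $v_1,v_3$, which lie in the mode of $X$.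

\emph{$X=\mathrm{DN}(0,0)$,} with faults $(0,2),(0,3)$ and mode $\{v_0,v_1,h^0_0,h^1_2\}$. By (G1) the faults of $X'$ are among $(1,0),(1,1)$, so $X'$ is EN or LEN with parameters $(1,0)$ or $(1,1)$, or $\mathrm{DN}(1,2)$. All of these have the gates $h^0_0$ and $h^1_2$.

\emph{$X=\mathrm{LA}(0,0)$.} By (G1) the faults of $X'$ are among $(1,2),(0,0)$, so $X'$ is EN or LEN with parameters $(0,0)$ or $(1,2)$, or $\mathrm{LA}(0,0)$. By Table~\ref{tab:EN}, $\Gamma(X')$ contains $E_0\setminus\{v_2\}$, which is the mode of $X$.

\emph{$X=\mathrm{LNN}$.} Combine (P3) with (P1), applied to $X'$.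

\emph{$X=\mathrm{LEN}(0,0)$.} For $\varepsilon\notin H^1$ combine (P4) with (P1). For $\varepsilon\in H^1$ the partners include $v_1,v_3,h^0_1$, and every row of Table~\ref{tab:EN} shows one of these three among the gates.

\emph{$X=\mathrm{NN}$.} Here we normalize $X'$. Each $M_k$ contains one of $v_1,v_3$. If $X'$ is $\mathrm{EN}(0,0)$, $\mathrm{LEN}(0,0)$ or $\mathrm{LA}(0,0)$, then $\Gamma(X')$ contains $v_1,v_3$ and $h^1_0,h^0_1,h^0_2,h^1_3$, one in each of $M_0,\dots,M_3$; so every $M_k$ contains two gates of $X'$. If $X'=\mathrm{EE}(0)$, then $M_0\ni v_2,v_3$; $M_1\ni h^0_1,h^1_1$; $M_2\ni h^0_2,h^1_2$; $M_3\ni v_1,v_2$. If $X'=\mathrm{LEE}(0)$, the intersections of $M_0,\dots,M_3$ with $\Gamma(X')$ are $\{v_3\}$, $\{v_3,h^0_1,h^1_1\}$, $\{v_1,h^0_2,h^1_2\}$, $\{v_1\}$; only $v_3$ and $v_1$ could be dead, and they are not, because $v_3\in M_1$ and $v_1\in M_2$. If $X'=\mathrm{DN}(0,0)$, the intersections are $\{h^0_0\}$, $\{v_0\}$, $\{v_0,v_1,h^1_2\}$, $\{v_1\}$; since $v_0,v_1\in M_2$ and $h^0_0$ lies only in $M_0$, exactly $h^0_0$ is dead. This is (T3).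

At most two of the at least four gates of $X$ are dead, and partners are gates; this gives the last statement.
\end{proof}

\section{The sweep does not get stuck}\label{sec:prop}

Every cube $Q_k$ with $k\ge1$ has a Hamiltonian path: traverse one of $Q_{k-1}$ in one half and then backwards in the other half. Fix a Hamiltonian path $X_1,\dots,X_T$ of $Q_{n-3}$, where $T=2^{n-3}$. A component meeting $X_i$ is \emph{seen} at time $i$ if it meets $X_1\cup\dots\cup X_{i-1}$. For $i\ge2$ the cell $X_i$ is \emph{fresh} if no component meeting it is seen, \emph{full} if all are seen, and \emph{half} otherwise; a half cell is split. The cell $X_1$ has none of these three attributes. A DN cell is never full, because its single edge lies inside it. These notions do not depend on the matchings.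

We define the \emph{exit sets} $O_i$, of edges that we can arrange to have on the growing cycle inside $X_i$, and for fresh $X_i$ the \emph{entry sets} $I_i\subseteq\Gamma(X_i)$.
\begin{itemize}
\item If $i=1$, or $X_i$ is half, or $X_i$ is full and linked, then $O_i=\Gamma(X_i)$: every mode can be realized.
\item If $X_i$ is full and split (so NN, EN or EE), then $O_i=\Lambda(X_i)$: both components are already on the growing cycle, no hinge is performed, and only horizontal edges are guaranteed.
\item If $X_i$ is fresh, then $I_i=O_{i-1}\cap\Gamma(X_i)$, with one exception. The index $i$ is \emph{special} if $X_{i-1}$ is a full $\mathrm{EE}(q)$ and $X_i$ is a fresh $\mathrm{EE}(q+2)$ or $\mathrm{LEE}(q+2)$; then $I_i=\{v_{q+1},v_{q+3}\}$. In both cases $O_i=\bigcup_{\varepsilon\in I_i}\Gamma(X_i;\varepsilon)$.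
\end{itemize}
The exception is forced: $\Lambda(\mathrm{EE}(q))$ consists of the edges $h^\mu_{q+1},h^\mu_{q+2}$, none of which is a gate of $\mathrm{EE}(q+2)$ or $\mathrm{LEE}(q+2)$. Section~\ref{sec:assembly} treats special indices by a direct construction whose effect on $X_i$ is that of an entry through $v_{q+1}$ or $v_{q+3}$. If $X_{i-1}$ and $X_i$ are both fresh, then $i$ is not special and
\begin{equation}\label{eq:rec}
I_i=\bigcup_{\varepsilon\in I_{i-1}}\Gamma(X_{i-1};\varepsilon)\cap\Gamma(X_i).
\end{equation}
If $X_i$ is not fresh, then $|O_i|\ge4$; if it is fresh, then $O_i=\emptyset$ or $|O_i|\ge3$ by (P1). All edges are gates of NN, so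
\begin{equation}\label{eq:three}
\text{if $X_i=\mathrm{NN}$ is fresh and $I_i\ne\emptyset$, then $|I_i|\ge3$.}
\end{equation}

\begin{proposition}\label{prop:entry}
For every fresh cell $X_i$ the set $I_i$ is nonempty.
\end{proposition}

By \eqref{eq:rec}, the danger is a run of fresh cells along which the entry set shrinks until it consists of dead gates. The next two lemmas show that the smallest entry sets occur only after an EE cell; (G3), which limits the faulty neighbors of a faulty cell, then prevents the bad configurations from following one another.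

\begin{lemma}\label{lem:V}
Let $X_j=\mathrm{EN}(\lambda,q)$ be fresh and let $I_j$ consist of a single horizontal edge. Then $X_{j-1}$ is a fresh $\mathrm{EE}(q+2)$, and either $I_j=\{h^{\bar\lambda}_q\}$ and $I_{j-1}=\{v_{q+3}\}$, or $I_j=\{h^{\bar\lambda}_{q+3}\}$ and $I_{j-1}=\{v_{q+1}\}$.
\end{lemma}

\begin{proof}
Let $\lambda=q=0$ and $Y=X_{j-1}$. The index $j$ is not special, so $I_j=O_{j-1}\cap E_0$. We show that in all cases but the stated one, $I_j$ contains a vertical edge, has at least two elements, or contains no horizontal edge.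

Let $Y$ be not fresh. If $O_{j-1}=\Gamma(Y)$, then $I_j$ contains a vertical edge: each row of Table~\ref{tab:EN} shows one, NN has all of them, and $\mathrm{LNN}(\pi)$ has $v_1$ or $v_2$. If $O_{j-1}=\Lambda(Y)$ and $Y$ is NN or EN, then $O_{j-1}$ contains $H^0$ or $H^1$, hence two elements of $E_0$. If $O_{j-1}=\Lambda(Y)$ and $Y=\mathrm{EE}(2)$, then $I_j=\{h^1_0,h^1_3\}$.

Let $Y$ be fresh. Then $I_{j-1}\ne\emptyset$ by \eqref{eq:rec}; let $\varepsilon\in I_{j-1}$, so that $I_j\supseteq\Gamma(Y;\varepsilon)\cap E_0$.
\begin{itemize}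
\item NN: by (P2), $\varepsilon$ has two vertical partners, and at most one of them is $v_0$.
\item LNN: by (P3), two partners lie in $E_0$.
\item LEN: by (P4), $\varepsilon$ has two vertical partners, at most one of which is $v_0$, or all horizontal edges of one level are partners.
\item $\mathrm{EN}(0,0)$, $\mathrm{EN}(1,2)$, $\mathrm{LEE}(2)$, LA, DN: every mode has at least three elements in $E_0$ (Table~\ref{tab:EN}), so $|I_j|\ge2$.
\item $\mathrm{EN}(0,2)$: $I_j\subseteq\{v_1,v_3\}$.
\item $\mathrm{EN}(1,1)$: both modes contain $v_3$, so $v_3$ is a partner of every $\varepsilon\ne v_3$, and $v_2$ is a partner of $v_3$. For $\mathrm{EN}(1,3)$ replace $v_3$ by $v_1$.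
\item $\mathrm{EE}(2)$, with modes $\{v_3,v_0,h^0_0,h^1_0\}$ and $\{v_0,v_1,h^0_3,h^1_3\}$: if $\varepsilon\notin\{v_1,v_3\}$, then $v_1$ or $v_3$ is a partner. So we may assume $I_{j-1}\subseteq\{v_1,v_3\}$. The only partner of $v_3$ in $E_0$ is $h^1_0$, and the only partner of $v_1$ in $E_0$ is $h^1_3$. Thus $|I_j|=|I_{j-1}|$, and the two stated alternatives remain. \qedhere
\end{itemize}
\end{proof}

\begin{lemma}\label{lem:U}
Let $X_t=\mathrm{EE}(p)$ be fresh and $X_{t+1}=\mathrm{EN}(\mu,p+2)$. Then $I_t$ is neither $\{v_{p+1}\}$ nor $\{v_{p+3}\}$.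
\end{lemma}

\begin{proof}
If $t$ is special, $|I_t|=2$. Otherwise let $p=0$, so that $\Gamma(X_t)=D\cup\{v_1,v_3\}$ with $D$ as in (P5), and suppose that $I_t$ is $\{v_1\}$ or $\{v_3\}$. Let $Y=X_{t-1}$. The cell $X_t$ has faults of both colors, so by (G3) $Y$ has no fault of the color of the fault in $X_{t+1}$. By (P6), $Y$ is NN, LNN, $\mathrm{EN}(\nu,2)$ or $\mathrm{LEN}(\nu,2)$ for some level $\nu$ (any $\nu$ for NN and LNN).

If $Y$ is not fresh, then $h^{\bar\nu}_1$ lies in $\Gamma(Y)$ and in $\Lambda(Y)$, hence in $I_t$, a contradiction. So $Y$ is fresh, and $I_{t-1}\ne\emptyset$; let $\varepsilon\in I_{t-1}$. If $Y=\mathrm{NN}$, then $\varepsilon$ has a partner in $D$ by (P5), or $\varepsilon=v_2$ has both partners $v_1,v_3$. If $Y=\mathrm{LNN}$, then $h^0_1$ or $h^1_1$ is a partner by (P3). If $Y=\mathrm{LEN}(\nu,2)$, then by (P4) both $v_1,v_3$ are partners or $h^{\bar\nu}_1$ is. Each of these contradicts the form of $I_t$.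

It remains to consider $Y=\mathrm{EN}(\nu,2)$, whose modes $\{v_3,v_0,h^\nu_0,h^{\bar\nu}_1\}$ and $\{v_0,v_1,h^\nu_3,h^{\bar\nu}_2\}$ meet $\Gamma(X_t)$ in $\{v_3,h^{\bar\nu}_1\}$ and $\{v_1,h^{\bar\nu}_2\}$. Every gate other than $h^{\bar\nu}_1,h^{\bar\nu}_2$ has one of these two as a partner, so $I_{t-1}\subseteq\{h^{\bar\nu}_1,h^{\bar\nu}_2\}$; and if both occur, then $I_t=\{v_1,v_3\}$. Hence $I_{t-1}$ is a single horizontal edge, and by Lemma~\ref{lem:V} the cell $X_{t-2}$ has type EE. Now $X_{t-2}$ and $X_t$ are two neighbors of $Y$ that contain a fault of the color of the fault in $Y$, contrary to (G3).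
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:entry}]
We use induction on $i$. If $i$ is special there is nothing to prove. Let $X_{i-1}$ be not fresh and $i$ not special. If $O_{i-1}=\Gamma(X_{i-1})$, apply the last statement of Lemma~\ref{lem:dead}. If $O_{i-1}=\Lambda(X_{i-1})$ and $X_{i-1}$ is NN or EN, then $O_{i-1}$ contains $H^0$ or $H^1$, and (P1) applies to $X_i$. If $X_{i-1}$ is a full $\mathrm{EE}(q)$, then by (P6) $X_i$ is NN, LNN, $\mathrm{EN}(\mu,q+2)$ or $\mathrm{LEN}(\mu,q+2)$, and $h^{\bar\mu}_{q+1}\in\Lambda(X_{i-1})\cap\Gamma(X_i)$.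

Now let $X_j$ be fresh, where $j=i-1\ge2$. By induction $I_j\ne\emptyset$, and $I_{j-1}\ne\emptyset$ if $X_{j-1}$ is fresh. By \eqref{eq:rec} we must find an element of $I_j$ that is not dead for $X_{j+1}$. By Lemma~\ref{lem:dead} only four cases need an argument. Let $Y=X_{j-1}$ and normalize $\lambda=q=0$.

\emph{Case} (T3). By \eqref{eq:three}, $|I_j|\ge3$, and only one gate is dead.

\emph{Case} (T2). The only dead gate is horizontal, so we fail only if $I_j$ is a single horizontal edge. Then $Y$ has type EE by Lemma~\ref{lem:V}, and both $Y$ and the DN cell $X_{j+1}$ contain a fault of the color of the fault in $X_j$, contrary to (G3).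

\emph{Case} (T4). Here $X_j=\mathrm{EE}(0)$, and the gates that are not dead form the set $D$. Both $X_j$ and $X_{j+1}$ have faults of both colors, so by (G3) $Y$ is NN or LNN, and $j$ is not special. If $Y$ is not fresh, or is a fresh LNN, then $O_{j-1}$ contains $H^0$ or $H^1$, which meet $D$. If $Y$ is a fresh NN, then by \eqref{eq:three} $I_{j-1}$ contains some $\varepsilon\ne v_2$, and (P5) applies.

\emph{Case} (T1). Here $X_j=\mathrm{EN}(0,0)$, $X_{j+1}=\mathrm{EN}(0,2)$, and we need an element of $O_{j-1}$ in
\[
E_1=E_0\setminus\{v_1,v_3\}=\{v_2,h^0_1,h^0_2,h^1_0,h^1_3\}.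
\]
By (G1), a fault at $(0,2)$ in a neighbor of $X_j$ has the color opposite to that of the fault in $X_j$. So by (G3) $Y$ has no fault at $(0,2)$, which excludes the rows $\mathrm{EN}(0,2)$, $\mathrm{LEN}(0,2)$, $\mathrm{EE}(2)$, $\mathrm{LEE}(2)$ of Table~\ref{tab:EN}.

If $O_{j-1}=\Gamma(Y)$ with $Y$ not fresh, then $I_j$ contains a horizontal edge: the remaining rows of the table show one, and NN, LNN have all of them. If $O_{j-1}=\Lambda(Y)$, then $I_j\ne\emptyset$ consists of horizontal edges. Horizontal edges of $E_0$ lie in $E_1$. So let $Y$ be fresh and $\varepsilon\in I_{j-1}$.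
\begin{itemize}
\item $\mathrm{EN}(0,0)$, $\mathrm{EN}(1,2)$, LA, DN: every mode contains two elements of $E_1$ (Table~\ref{tab:EN}), so $\varepsilon$ has a partner in $E_1$.
\item LNN: use (P3).
\item LEN: use (P4). If $\varepsilon$ is a horizontal edge of the N-block, a partner in $E_1$ is $h^0_1$ for $\mathrm{LEN}(0,0)$, $h^1_3$ for $\mathrm{LEN}(1,2)$, and $v_2$ for $\mathrm{LEN}(1,1)$ and $\mathrm{LEN}(1,3)$. Otherwise all horizontal edges of one level are partners.
\item NN: by \eqref{eq:three} we may take $\varepsilon\notin\{h^0_1,h^0_2\}$. By (P2) a partner in $E_1$ is $v_2$ for $\varepsilon\in\{v_1,v_3,h^\mu_0,h^\mu_3\}$, $h^0_2$ for $v_0$, $h^1_0$ for $v_2$, and $h^0_k$ for $h^1_k$ with $k\in\{1,2\}$.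
\item $\mathrm{EN}(1,1)$ and $\mathrm{EN}(1,3)$: one mode contains two elements of $E_1$ and the other exactly one, namely $h^0_1$ for $\mathrm{EN}(1,1)$ and $h^0_2$ for $\mathrm{EN}(1,3)$. Every other gate has a partner in $E_1$, so we fail only if $I_{j-1}$ consists of this single horizontal edge. Write $Y=\mathrm{EN}(1,p+2)$. By Lemma~\ref{lem:V}, $X_{j-2}$ is then a fresh $\mathrm{EE}(p)$ with $I_{j-2}=\{v_{p+1}\}$ or $I_{j-2}=\{v_{p+3}\}$, which contradicts Lemma~\ref{lem:U} with $t=j-2$. \qedhere
\end{itemize}
\end{proof}

\section{Assembling the Hamiltonian cycle}\label{sec:assembly}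

The sets $I_i$ and $O_i$ were computed forward. We now choose one edge from each entry set, backward, then fix the matchings, and only then build the cycle.

\subsection*{Selection}
We choose an edge $\varepsilon_{i-1}\in I_i$ for every fresh $X_i$, and a mode $M_i$ for every cell $X_i$ that is not both full and split, such that
\begin{itemize}
\item[(S1)] if $X_i$ is fresh, then $\varepsilon_{i-1}\in M_i$;
\item[(S2)] if $X_{i+1}$ is fresh and $X_i$ is not both full and split, then $\varepsilon_i\in M_i$; if moreover $X_i$ is fresh, then $\varepsilon_i\ne\varepsilon_{i-1}$.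
\end{itemize}
Let $\{j+1,\dots,t\}$ be a maximal interval of fresh indices; then $j\ge1$. By Proposition~\ref{prop:entry} choose $\varepsilon_{t-1}\in I_t$ and a mode $M_t\ni\varepsilon_{t-1}$. For $i=t-1,\dots,j+1$ in turn, \eqref{eq:rec} shows that $\varepsilon_i\in I_{i+1}$ is a partner of some $\varepsilon_{i-1}\in I_i$; let $M_i$ be a mode containing both. If $X_j$ is not both full and split, then $j+1$ is not special and $\varepsilon_j\in O_j=\Gamma(X_j)$; let $M_j$ be a mode containing $\varepsilon_j$. All other modes are arbitrary.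

Now fix the matchings, cell by cell; this is possible because each block lies in exactly one cell. If $X_i$ has a mode $M_i$, use Lemma~\ref{lem:realize}(a). If $X_i$ is full and split, $X_{i+1}$ is fresh and $i+1$ is not special, then $\varepsilon_i\in\Lambda(X_i)$, and we use Lemma~\ref{lem:realize}(b). Otherwise choose arbitrarily. The components are now fixed subgraphs of $G$; their edges are called \emph{old}.

\subsection*{Execution}
For $i=1,\dots,T$ we construct a cycle $C_i$ of $G$ such that
\begin{itemize}
\item[(i)] $V(C_i)$ is the union of the components that meet $X_1\cup\dots\cup X_i$;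
\item[(ii)] every old edge of these components belongs to $C_i$, unless both its ends lie in one of the cells $X_1,\dots,X_i$;
\item[(iii)] if $X_{i+1}$ is fresh and $i+1$ is not special, then $X_i\times\varepsilon_i$ belongs to $C_i$.
\end{itemize}
In each step $C_i$ is obtained from $C_{i-1}$ and the new components by deleting only edges inside $X_{i-1}$ or $X_i$, so (ii) is maintained. By (ii), $C_{i-1}$ contains the old edges inside $X_i$ of every component seen at time $i$.

\emph{The cell $X_1$.} If it is linked, $C_1$ is its tube. If it is split, $C_1$ results from the hinge of $M_1$. In both cases $C_1$ contains $M_1$, and (iii) follows from (S2).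

\emph{$X_i$ is full.} Put $C_i=C_{i-1}$. It contains all old edges inside $X_i$, and $X_i\times\varepsilon_i$ in (iii) is old by the choice of the matchings.

\emph{$X_i$ is half.} One of the two components lies in $V(C_{i-1})$ and the other is disjoint from it; if $X_i$ is DN, the new one is the single edge. The hinge of $M_i$ merges the new component with $C_{i-1}$. The resulting cycle contains $M_i$, and (iii) follows from (S2).

\emph{$X_i$ is fresh and $i$ is not special.} Let $C'$ be the tube of $X_i$ if $X_i$ is linked, and the cycle obtained from the two components by the hinge of $M_i$ if $X_i$ is split. Then $C'$ is disjoint from $C_{i-1}$ and contains $M_i$. Merge $C_{i-1}$ and $C'$ along $X_{i-1}\times\varepsilon_{i-1}$, which is in $C_{i-1}$ by (iii), and $X_i\times\varepsilon_{i-1}$, which is in $C'$ by (S1). By (S2) the edge $X_i\times\varepsilon_i$ survives.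

\emph{The index $i$ is special.} Normalize so that $X_{i-1}$ is a full $\mathrm{EE}(0)$, $X_i$ is $\mathrm{EE}(2)$ or $\mathrm{LEE}(2)$, and, after a reflection, $\varepsilon_{i-1}=v_1$. Let $y^\lambda_k$ and $z^\lambda_k$ be the vertices at the place $(\lambda,k)$ in $X_{i-1}$ and $X_i$. Since $X_{i-1}$ is full, $C_{i-1}=C_{i-2}$ contains the old paths $y^0_1y^0_2y^0_3$ and $y^1_1y^1_2y^1_3$, and therefore not the edge $y^0_2y^1_2$. Let $U$ be the union of the vertex sets of the components of $X_i$. These components are the $6$-cycle $z^0_1z^0_0z^0_3z^1_3z^1_0z^1_1$ for LEE, and two disjoint tubes, containing the paths $z^0_3z^0_0z^0_1$ and $z^1_3z^1_0z^1_1$, for EE. We open $C_{i-1}$ to a path on the same vertex set by using the edge $y^0_2y^1_2$, and we join it to a path on $U$ whose ends have the same places. How $C_{i-1}$ can be opened depends on the directions in which it traverses the two old paths.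

\emph{Case 1: $C_{i-1}=y^0_1y^0_2y^0_3\cdots y^1_1y^1_2y^1_3\cdots$.} Deleting $y^0_1y^0_2$ and $y^1_1y^1_2$ leaves the paths $y^0_2\cdots y^1_1$ and $y^1_2\cdots y^0_1$, and adding $y^0_2y^1_2$ gives a path on $V(C_{i-1})$ from $y^0_1$ to $y^1_1$. A path $\tau$ on $U$ from $z^0_1$ to $z^1_1$ is the $6$-cycle minus $v_1$ for LEE; for EE delete $h^0_0,h^1_0$ from the two tubes and add $v_0$. The edges $y^0_1z^0_1$ and $y^1_1z^1_1$ close the cycle $C_i$.

\emph{Case 2: $C_{i-1}=y^0_1y^0_2y^0_3\cdots y^1_3y^1_2y^1_1\cdots$.} The operation of Case~1 would now cut off a cycle, so we delete diagonally opposite edges. Deleting $y^0_1y^0_2$ and $y^1_2y^1_3$ leaves the paths $y^0_2\cdots y^1_3$ and $y^1_2\cdots y^0_1$, and adding $y^0_2y^1_2$ gives a path from $y^0_1$ to $y^1_3$. Deleting $y^1_1y^1_2$ and $y^0_2y^0_3$ instead leaves $y^0_3\cdots y^1_2$ and $y^1_1\cdots y^0_2$ and gives a path from $y^1_1$ to $y^0_3$. For $\lambda\in\{0,1\}$ there is a path $\tau_\lambda$ on $U$ from $z^\lambda_1$ to $z^{\bar\lambda}_3$: for EE delete $h^\lambda_0$ and $h^{\bar\lambda}_3$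 and add $v_0$; for LEE take $z^\lambda_1z^{\bar\lambda}_1z^{\bar\lambda}_0z^\lambda_0z^\lambda_3z^{\bar\lambda}_3$, with edges $v_1,h^{\bar\lambda}_0,v_0,h^\lambda_3,v_3$. Joining $\tau_0$ to the first path, or $\tau_1$ to the second, by the two edges between ends with the same place gives a cycle $C_i$.

For (iii), recall from (S1) and (S2) that $\varepsilon_i\in\Gamma(X_i;v_1)$. For $\mathrm{EE}(2)$ this set is $\{v_0,h^0_3,h^1_3\}$; the path $\tau$ contains all three edges, and $\tau_\lambda$ contains $v_0$ and $h^\lambda_3$. For $\mathrm{LEE}(2)$ it is $\{v_3,h^0_0,h^1_0,h^0_3,h^1_3\}$; the path $\tau$ contains all five edges, and $\tau_\lambda$ contains $v_3,h^{\bar\lambda}_0,h^\lambda_3$. So in Case~2 one of $\tau_0,\tau_1$ contains $X_i\times\varepsilon_i$, and we use that one; if $X_{i+1}$ is not fresh or $i=T$, either will do.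

All edges added in these steps join nonfaulty vertices. Every component meets some cell, so by (i) the cycle $C_T$ contains all vertices of $G$. Together with the case $n=3$ from Section~\ref{sec:small}, this proves Theorem~\ref{thm:main}, up to Lemma~\ref{lem:num}.

\section{Proof of the numerical lemma}\label{sec:num}

We prove Lemma~\ref{lem:num}. The pattern is the same for all $m$: the inequality $f_m(s^+)\le\rho$ gives a lower bound $s\ge\sigma$, and since $J_m$ is concave and $s\le N/2$,
\begin{equation}\label{eq:min}
J_m(s)\ge\min\{J_m(\sigma),J_m(N/2)\}.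
\end{equation}
Let $c_k=\binom{2k}k4^{-k}$. If $m=2k-1$, then $N/2=b_{k-1}$ and $J_m(N/2)=\binom{2k-1}k=\frac12\binom{2k}k$. If $m=2k$, then $N/2=b_{k-1}+\frac12\binom{2k}k$, and the slope of $J_m$ on $[b_{k-1},b_k]$ is $-\frac1{k+1}$. Hence
\begin{equation}\label{eq:half}
J_{2k-1}(N/2)=c_kN,\qquad J_{2k}(N/2)=\frac{2k+1}{2k+2}\binom{2k}k=\frac{2k+1}{2k+2}\,c_kN .
\end{equation}

\subsection*{The range $2\le m\le6$}
Note that $f_m(x)<0$ exactly if $x>N/4$, and $f_m(x)\le0$ exactly if $x\ge N/4$. The bounds on $a$ come from Lemma~\ref{lem:size}.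
\begin{itemize}
\item $m=2$: $a\le2$ and $w=0$. We have $J_2(1)=2$ and $J_2(2)=\frac32$, both larger than $1\ge a+w-1$.
\item $m=3$: $a\le2$ and $w=0$. We have $J_3(1)=J_3(4)=3>1$.
\item $m=4$: $a\le4$ and $w\le1$; $J_4$ passes through $(1,4),(5,6),(11,4)$, and $J_4(8)=5$. If $w=0$, then $J_4(s)\ge4>3$. If $w=1$, then $\rho<0$, so $s^+\ge5$ and $s\ge4$; as $J_4(4)=5.5$, we get $J_4(s)\ge5>4$.
\item $m=5$: $a\le8$ and $w\le1$, so $\rho<0$, $s^+\ge9$ and $s\ge8$. Since $J_5$ passes through $(6,10)$ and $(16,10)$, we get $J_5(s)=10>8$.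
\item $m=6$: $a\le16$ and $w\le2$, so $\rho\le0$, $s^+\ge16$ and $s\ge14$. Since $J_6$ passes through $(7,15),(22,20),(42,15)$, we have $J_6(14)=17\frac13$ and $J_6(32)=17\frac12$, both larger than $17$.
\end{itemize}

\subsection*{The range $7\le m\le15$}
Let $a_m$ be the integer part of the bound in Lemma~\ref{lem:size}, let $w_m=\lfloor a_m/m\rfloor$, and let $\rho_m=\frac12(m+2)(w_m-2)\ge\rho$. Table~\ref{tab:f} shows that $\rho_m$ is smaller than $f_m(N/32)=3N/32$ and smaller than $f_m(s_1)$ for the listed integer $s_1$. By concavity $f_m>\rho$ on $[N/32,s_1]$. Since $s^+\ge s>N/32$ and $f_m(s^+)\le\rho$, we get $s^+\ge s_1+1$ and $s\ge s_2:=s_1+1-w_m$. Table~\ref{tab:J} shows that $J_m(s_2)$ and $J_m(N/2)$ exceed $a_m+w_m-1$, and \eqref{eq:min} concludes the argument.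

\begin{table}[ht]
\centering
\small
\begin{tabular}{rrrrrrrrr}
\hline
$m$ & $a_m$ & $w_m$ & $\rho_m$ & $3N/32$ & $s_1$ & $\log s_1<$ & $f_m(s_1)>$ & $s_2$\\
\hline
7 & 25 & 3 & 4.5 & 12 & 28 & 4.8074 & 5.3 & 26\\
8 & 51 & 6 & 20 & 24 & 47 & 5.5546 & 20.9 & 42\\
9 & 85 & 9 & 38.5 & 48 & 96 & 6.5850 & 39.8 & 88\\
10 & 170 & 17 & 90 & 96 & 180 & 7.4919 & 91.4 & 164\\
11 & 292 & 26 & 156 & 192 & 385 & 8.5888 & 158.2 & 360\\
12 & 585 & 48 & 322 & 384 & 760 & 9.5699 & 326 & 713\\
13 & 1024 & 78 & 570 & 768 & 1590 & 10.6349 & 580 & 1513\\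
14 & 2048 & 146 & 1152 & 1536 & 3150 & 11.6212 & 1193 & 3005\\
15 & 3640 & 242 & 2040 & 3072 & 6500 & 12.6663 & 2169 & 6259\\
\hline
\end{tabular}
\caption{The lower bound $s\ge s_2$ for $7\le m\le15$.}
\label{tab:f}
\end{table}

\begin{table}[ht]
\centering
\small
\begin{tabular}{rllrr}
\hline
$m$ & breakpoints of $J_m$ around $s_2$ & $J_m(s_2)$ & $J_m(N/2)$ & $a_m+w_m-1$\\
\hline
7 & $(8,21),(29,35)$ & $21+18\cdot\frac23=33$ & 35 & 27\\
8 & $(37,56),(93,70)$ & $56+5\cdot\frac14=57.25$ & 63 & 56\\
9 & $(46,84),(130,126)$ & $84+42\cdot\frac12=105$ & 126 & 93\\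
10 & $(56,120),(176,210)$ & $120+108\cdot\frac34=201$ & 231 & 186\\
11 & $(232,330),(562,462)$ & $330+128\cdot\frac25=381.2$ & 462 & 317\\
12 & $(299,495),(794,792)$ & $495+414\cdot\frac35=743.4$ & 858 & 632\\
13 & $(1093,1287),(2380,1716)$ & $1287+420\cdot\frac13=1427$ & 1716 & 1101\\
14 & $(1471,2002),(3473,3003)$ & $2002+1534\cdot\frac12=2769$ & 3217.5 & 2193\\
15 & $(4944,5005),(9949,6435)$ & $5005+1315\cdot\frac27>5380$ & 6435 & 3881\\
\hline
\end{tabular}
\caption{The values of $J_m$ at $s_2$, by linear interpolation between the breakpoints $(b_r,\binom m{r+1})$, and at $N/2$, from \eqref{eq:half}.}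
\label{tab:J}
\end{table}

\subsection*{The range $m\ge16$}
Here $\rho<\frac{(m+2)w}2\le\frac{(m+2)a}{2m}\le\frac Nm\le\frac N{16}$. The concave function $g(\sigma)=f_m(\sigma N)/N=\sigma(\log\frac1\sigma-2)$ satisfies $g(\frac1{32})=\frac3{32}$ and $g(0.2)>0.2\cdot0.32=0.064$, and both values exceed $\frac1{16}$. As before, $s^+>0.2N$. Since $w/N\le\frac2{m(m+2)}<0.007$, we get $s>0.19N$. On the other side, $a+w-1<a(1+\frac1m)\le\theta_mN$ with
\[
\theta_m=\frac{2(m+1)}{m(m+2)};\qquad\text{thus}\quad\theta_{2k}=\frac{2k+1}{2k+2}\cdot\frac1k,\qquad\theta_{2k-1}=\frac{4k}{4k^2-1}.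
\]
By \eqref{eq:min} it suffices to show that $J_m(N/2)\ge\theta_mN$ and that $J_m(\sigma)\ge\theta_mN$ for some $\sigma\le0.19N$.

We need a lower bound for $c_k$. From $c_{k+1}/c_k=\frac{2k+1}{2k+2}$ we get
\[
\frac{c_{k+1}^2(k+\frac32)}{c_k^2(k+\frac12)}=\frac{(2k+1)(2k+3)}{(2k+2)^2}<1,
\]
so $c_k^2(k+\frac12)$ decreases, and its limit is $\frac1\pi$ by Wallis' formula $c_k^2k\to\frac1\pi$. Therefore
\begin{equation}\label{eq:CB}
c_k\ge\frac1{\sqrt{\pi(k+\frac12)}},\qquad\text{and}\quad c_k\ge\frac1{2\sqrt k}\ \text{ for }k\ge2,
\end{equation}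
the latter because $\pi(k+\frac12)\le4k$ for $k\ge2$.

\emph{The point $N/2$.} By \eqref{eq:half} and \eqref{eq:CB} it is enough that $\frac1{2\sqrt k}\ge\frac1k$ for $m=2k$, and that $\frac1{2\sqrt k}\ge\frac{4k}{4k^2-1}$, that is, $4k^{3/2}(\sqrt k-2)\ge1$, for $m=2k-1$. Both hold for $k\ge8$.

\emph{The case $m\ge46$.} Take $\sigma=0.19N$. By concavity and $J_m(0)\ge0$ we have $J_m(\sigma)\ge0.38\,J_m(N/2)$. For $m=2k$, $k\ge23$, it suffices by \eqref{eq:half} and \eqref{eq:CB} that $0.38k\ge\sqrt{\pi(k+\frac12)}$; at $k=23$ the left side is $8.74$ and the right side is below $8.60$, and $k^2/(k+\frac12)$ increases. For $m=2k-1$, $k\ge24$, it suffices that $0.38/\sqrt{\pi(k+\frac12)}\ge\frac{4k}{4k^2-1}$; at $k=24$ the left side exceeds $0.0433$ and the right side is below $0.0417$, and the ratio of the two sides is a constant times $(k-\frac1{4k})/\sqrt{k+\frac12}=(1-\frac1{2k})\sqrt{k+\frac12}$, which increases.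

\emph{The case $16\le m\le45$.} We take for $\sigma$ a breakpoint $b_{j-1}$, where $J_m(b_{j-1})=\binom mj$, and need
\begin{equation}\label{eq:two}
\binom mj2^{-m}\ge\theta_m\qquad\text{and}\qquad b_{j-1}/N\le0.19 .
\end{equation}
To avoid thirty separate checks, fix $y=m-2j\ge1$ and let $m$ grow in steps of $2$; we show that the first inequality then gets easier and the second harder. Under $(m,j)\to(m+2,j+1)$ the quantity $\binom mj2^{-m}$ is multiplied by $\frac{(m+2)(m+1)}{4(j+1)(m-j+1)}\ge\frac{m+1}{m+2}$, since the two factors $j+1$ and $m-j+1$ have sum $m+2$. Also $\theta_m/\theta_{m+2}=\frac{(m+1)(m+4)}{m(m+3)}$. So $\binom mj2^{-m}/\theta_m$ is multiplied by at least $\frac{m^3+6m^2+9m+4}{m^3+5m^2+6m}>1$. For the second inequality let $Y_m$ be a sum of $m$ independent uniform signs $\pm1$; then $b_{j-1}/N=\Pr(Y_m\ge y+2)$. For $u\ge1$ with $u\equiv m\pmod2$, adding two signs gives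
\[
\Pr(Y_{m+2}\ge u)=\Pr(Y_m\ge u)+\tfrac14\bigl[\Pr(Y_m=u-2)-\Pr(Y_m=u)\bigr]\ge\Pr(Y_m\ge u),
\]
because $|u-2|\le u$. Hence on each of the following ranges it suffices to check the first inequality of \eqref{eq:two} at the smallest $m$ and the second at the largest.
\begin{itemize}
\item $m$ even, $16\le m\le24$, $y=4$: $\binom{16}6/2^{16}=8008/2^{16}>0.122>\theta_{16}=0.1180\ldots$, and $\Pr(Y_{24}\ge6)=2579130/2^{24}<0.154$.
\item $m$ even, $26\le m\le44$, $y=6$: $\binom{26}{10}/2^{26}=5311735/2^{26}>0.079>\theta_{26}=0.0741\ldots$, and by \eqref{eq:CB}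
\[
\Pr(Y_{44}\ge8)=\tfrac12-c_{22}\Bigl(\tfrac12+\tfrac{22}{23}+\tfrac{22\cdot21}{23\cdot24}+\tfrac{22\cdot21\cdot20}{23\cdot24\cdot25}\Bigr)<0.148 .
\]
\item $m\in\{17,19\}$, $y=3$: $\binom{17}7/2^{17}=19448/2^{17}>0.148>\theta_{17}=0.111\ldots$, and $\Pr(Y_{19}\ge5)=94184/2^{19}<0.18$.
\item $m$ odd, $21\le m\le45$, $y=5$: $\binom{21}8/2^{21}=203490/2^{21}>0.097>\theta_{21}=0.0910\ldots$, and since $\Pr(Y_{45}=1)=\binom{45}{22}2^{-45}=c_{23}$, \eqref{eq:CB} gives
\[
\Pr(Y_{45}\ge7)=\tfrac12-c_{23}\Bigl(1+\tfrac{22}{24}+\tfrac{22\cdot21}{24\cdot25}\Bigr)<0.188 .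
\]
\end{itemize}
This proves Lemma~\ref{lem:num} for all $m\ge2$ and completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{cuni}
Charles University in Prague, Faculty of Mathematics and Physics,
\texttt{https://\allowbreak dspace.cuni.cz:443/\allowbreak bitstream/\allowbreak handle/\allowbreak 20.500.11956/\allowbreak 53491/\allowbreak BPTX\_2012\_1\_\allowbreak 11320\_0\_\allowbreak 315876\_0\_\allowbreak 77220.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}.

\end{thebibliography}
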